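# How far above half its total weight can a weighted graph be cut? The constant $\frac{1}{2\sqrt3}$ and the triangle

## The guess $\frac12\|c\|$ and the triangle that refutes it

Let $n\ge 2$ and put a real weight $c_{ij}$, of either sign, on each edge of the complete graph $K_n$ with node set $[1,n]=\{1,\dots,n\}$. For $S\subseteq[1,n]$ the cut $\delta(S)$ is the set of pairs $\{i,j\}$ with exactly one of $i,j$ in $S$. Write $c(\delta(S))=\sum_{\{i,j\}\in\delta(S)}c_{ij}$ and
$$MC(K_n,c)=\max\{c(\delta(S)) : S\subseteq[1,n]\},\qquad \|c\|=\Big(\sum_{1\le i<j\le n}c_{ij}^2\Big)^{1/2}.$$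

If each node is put in $S$ by a fair coin, each pair is cut with probability $\frac12$. So some cut has weight at least $\frac12\sum_{i<j} c_{ij}$. How much more can we always get, measured against $\|c\|$?

The simplest case suggests an answer. For $n=2$ there is one edge of weight $c$, and
$$MC=\max(c,0)=\tfrac12c+\tfrac12|c|.$$
So one first guesses that $MC(K_n,c)\ge\frac12\sum c_{ij}+\frac12\|c\|$ always. Let us test this.

**Forests.** Suppose the pairs with $c_{ij}\ne0$ form a forest. Walking outward from a root in each tree, we can decide edge by edge which are cut, so every subset of the edges of the forest is realized by some cut. Hence $MC=\sum\max(c_{ij},0)=\frac12\sum c_{ij}+\frac12\sum|c_{ij}|$. Since $\sum|c_{ij}|\ge\|c\|$, the guess survives.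

**The 4-cycle with weights 1.** All four edges can be cut: $MC=4$, while $\frac12\sum c_{ij}+\frac12\|c\|=2+1=3$. The guess survives.

**The triangle with weights 1.** At most two of three edges can be cut, so $MC=2$, while $\frac12\sum c_{ij}=\frac32$ and $\|c\|=\sqrt3$. The excess over half the total is $\frac12$, and
$$\frac{1/2}{\sqrt3}=\frac{1}{2\sqrt3}\approx 0.289<\frac12 .$$
The guess is false.

Do larger complete graphs do worse still? With all weights 1, $MC(K_n,c)=\lfloor n^2/4\rfloor$ and half the total is $n(n-1)/4$. So the excess is $n/4$ for $n$ even and $(n-1)/4$ for $n$ odd. Dividing by $\|c\|=\sqrt{n(n-1)/2}$ gives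
$$\frac14\sqrt{\frac{2n}{n-1}}\quad(n\text{ even}),\qquad \frac14\sqrt{\frac{2(n-1)}{n}}\quad(n\text{ odd}).$$
The even values are all larger than $\frac{\sqrt2}4\approx0.354$. The odd values increase with $n$: $0.289$ at $n=3$, $0.316$ at $n=5$. Among these the triangle is the worst. So the corrected guess is that the triangle is the worst of all:
$$MC(K_n,c)\ \ge\ \frac12\sum_{1\le i<j\le n}c_{ij}+\frac1{2\sqrt3}\|c\| .$$
This is Conjecture 3.9 of "The Cut Cone III: On the Role of Triangle Facets". That paper quotes the inequality as known when all $c_{ij}\in\{0,1,-1\}$, and asks for arbitrary real weights. We shall prove it, with all equality cases.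

**Theorem 1.** For all $n\ge2$ and all $c\in\mathbb R^{\binom n2}$,
$$MC(K_n,c)\ge\frac12\sum_{i<j}c_{ij}+\frac1{2\sqrt3}\|c\|.$$

**Theorem 2.** For $c\ne0$, equality holds in Theorem 1 if and only if there are distinct $i,j,k$ such that $c$ is supported on $\{ij,ik,jk\}$, $|c_{ij}|=|c_{ik}|=|c_{jk}|$, and $c_{ij}c_{ik}c_{jk}>0$. In particular the constant $\frac1{2\sqrt3}$ is optimal for every $n\ge3$.

## Cuts as quadratic forms on $\{\pm1\}^n$, and the case $n=3$

The half-total can be removed once and for all. Encode $S$ by $x\in\{\pm1\}^n$ with $x_i=1$ iff $i\in S$. The pair $\{i,j\}$ is cut iff $x_ix_j=-1$. Put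
$$a=-c,\qquad a_{ji}=a_{ij},\qquad a_{ii}=0,\qquad f(x)=\sum_{i<j}a_{ij}x_ix_j .$$
Then
$$c(\delta(S))=\sum_{i<j}c_{ij}\,\frac{1-x_ix_j}2=\frac12\sum_{i<j}c_{ij}+\frac12f(x). \tag{1}$$
Write $M=M(a)=\max_xf(x)$ and $\sigma=\|a\|=\|c\|$. By (1), Theorem 1 is equivalent to
$$M(a)\ \ge\ \frac{\sigma}{\sqrt3}\qquad\text{for all }a, \tag{2}$$
and equality in Theorem 1 is equality in (2). Both sides of (2) scale by $\lambda$ when $a$ is replaced by $\lambda a$ with $\lambda>0$, so for $a\ne0$ we may normalize $\sigma=1$. For $a=0$ both sides are $0$.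

Note the sign: the condition $c_{ij}c_{ik}c_{jk}>0$ becomes $a_{ij}a_{ik}a_{jk}<0$. This is a triangle whose three terms $a_{ij}x_ix_j$, $a_{ik}x_ix_k$, $a_{jk}x_jx_k$ can never be positive at once, because their product is $a_{ij}a_{ik}a_{jk}(x_ix_jx_k)^2<0$.

**The case $n=3$ by hand.** Let $p\ge q\ge r\ge0$ be the absolute values of the three coefficients. The signs $x_1x_2,x_1x_3,x_2x_3$ are any three signs with product $1$. If the product of the coefficients is $\ge0$, all terms can be made nonnegative at once (if a coefficient is $0$, its sign is free), so $M=p+q+r\ge\sigma$. If the product is negative, an odd number of terms is negative, and the best choice makes only the smallest one negative: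
$$M=p+q-r\ \ge\ p\ \ge\ \sqrt{\frac{p^2+q^2+r^2}3}=\frac{\sigma}{\sqrt3},$$
with equality iff $p=q=r$. So for $n=3$ both theorems hold. The argument used the explicit list of values of $f$, which is not available for general $n$.

One inequality in this computation, $M\ge p$, does generalize.

**Lemma A (one pair).** For all $a$ and all $i\ne j$, $M\ge|a_{ij}|$.

*Proof.* Let $\varepsilon\in\{\pm1\}$ and let $x$ be uniform on $\{x\in\{\pm1\}^n:x_ix_j=\varepsilon\}$. If $\{k,l\}\neq\{i,j\}$, one of $k,l$, say $l$, lies outside $\{i,j\}$. Then $x_l$ is a fair sign independent of $x_k$, so $\mathbb E\,x_kx_l=0$. Thus $\mathbb Ef=\varepsilon a_{ij}$, and $M\ge\varepsilon a_{ij}$. Take both signs. $\square$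

## Deciding one vertex last: Khinchin's inequality with constant $1/\sqrt2$

A natural first approach improves the random cut at a single vertex. Choose all $x_j$ with $j\ne i$ at random, then choose $x_i$ optimally. The gain is the average absolute value of a random signed sum, so we need a lower bound for that.

We recall the discrete Fourier expansion. Every $g:\{\pm1\}^m\to\mathbb R$ is uniquely $g=\sum_{S\subseteq[1,m]}\hat g(S)x_S$, with $x_S=\prod_{i\in S}x_i$. The $x_S$ are orthonormal under the uniform measure. So $\mathbb Eg=\hat g(\emptyset)$, and $\mathbb E[gh]=\sum_S\hat g(S)\hat h(S)$ (Parseval). If $g$ is even, $g(-x)=g(x)$, then $\hat g(S)=0$ for $|S|$ odd. For example, $|x_1+x_2|$ is $2$ if $x_1=x_2$ and $0$ otherwise, so $|x_1+x_2|=1+x_1x_2$.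

**Lemma B (Khinchin inequality with Szarek's constant).** For $x$ uniform in $\{\pm1\}^m$ and $u\in\mathbb R^m$, $\ \mathbb E\big|\sum_iu_ix_i\big|\ge\|u\|/\sqrt2$.

The constant is that of Szarek, Studia Math. 58 (1976); the following proof is by Latała–Oleszkiewicz. For $u=(1,1)$ the example above gives $\mathbb E|x_1+x_2|=1=\|u\|/\sqrt2$, so the constant cannot be improved.

*Proof.* Let $s(x)=\sum_iu_ix_i$ and $g=|s|$. We must show $(\mathbb Eg)^2\ge\frac12\mathbb Eg^2$, since $\mathbb Eg^2=\mathbb Es^2=\|u\|^2$. Define $Lg=\sum_S|S|\hat g(S)x_S$. Let $x^{(i)}$ be $x$ with coordinate $i$ flipped. For $h=x_S$, the quantity $\frac12(h(x)-h(x^{(i)}))$ equals $x_S$ if $i\in S$ and $0$ otherwise. Summing over $i$ and using linearity,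
$$Lg(x)=\frac12\sum_{i=1}^m\big(g(x)-g(x^{(i)})\big).$$
By the triangle inequality,
$$\sum_ig(x^{(i)})=\sum_i|s(x)-2u_ix_i|\ \ge\ \Big|\sum_i(s(x)-2u_ix_i)\Big|=|ms(x)-2s(x)|\ \ge\ (m-2)g(x).$$
Hence $Lg(x)\le\frac12\big(m-(m-2)\big)g(x)=g(x)$ for every $x$. Since $g\ge0$, this gives $\mathbb E[g\,Lg]\le\mathbb Eg^2$. Since $g$ is even, only sets with $|S|$ even occur, and each nonempty such $S$ has $|S|\ge2$. Therefore
$$\mathbb Eg^2-(\mathbb Eg)^2=\sum_{S\neq\emptyset}\hat g(S)^2\le\frac12\sum_S|S|\hat g(S)^2=\frac12\mathbb E[g\,Lg]\le\frac12\mathbb Eg^2. \qquad\square$$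

Let $r_i=\big(\sum_ja_{ij}^2\big)^{1/2}$ be the norm of row $i$. Each pair is counted in two rows, so $\sum_ir_i^2=2\sigma^2$.

**Lemma C (one row).** For all $a$ and all $i$, $M\ge r_i/\sqrt2$.

*Proof.* Take the $x_j$, $j\ne i$, independent and uniform, and choose $x_i$ so that $x_i\sum_ja_{ij}x_j=\big|\sum_ja_{ij}x_j\big|$. The terms of $f$ not involving $i$ have mean $0$. So $M\ge\mathbb Ef=\mathbb E\big|\sum_ja_{ij}x_j\big|\ge r_i/\sqrt2$ by Lemma B. $\square$

For $n=3$ this proves (2) again: some row has $r_i^2\ge\frac23\sigma^2$, hence $M\ge\sigma/\sqrt3$.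

For large $n$ it cannot work alone. Suppose all $|a_{ij}|$ are equal. Then $r_i^2=\frac2n\sigma^2$ for every $i$. However well we estimate the expectation, Cauchy–Schwarz caps it: $\mathbb E\big|\sum_ja_{ij}x_j\big|\le r_i=\sigma\sqrt{2/n}$, which is below $\sigma/\sqrt3$ as soon as $n\ge7$. The method sees one vertex, and when the weight is spread evenly one vertex carries too little. Lemma C wins only if some row is heavy, $r_i^2\ge\frac23\sigma^2$. We keep it for what it says otherwise: a counterexample has no heavy row.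

## Contracting a pair, and why no obvious pair works

Another natural approach is induction on $n$: force $x_j=\varepsilon x_i$ for one pair, and apply (2) to the resulting form in $n-1$ variables.

**Lemma D (contraction).** Let $n\ge3$ and assume (2) for $n-1$ variables. For $i\ne j$ put $q_{ij}=\sum_ka_{ik}a_{jk}$. Then for $\varepsilon\in\{\pm1\}$,
$$M\ \ge\ \varepsilon a_{ij}+\frac1{\sqrt3}\sqrt{\sigma^2-a_{ij}^2+2\varepsilon q_{ij}} . \tag{3}$$

*Proof.* Substitute $x_j=\varepsilon x_i$ in $f$. The term of the pair $\{i,j\}$ becomes the constant $\varepsilon a_{ij}$. For $k\ne i,j$, the terms of $\{i,k\}$ and $\{j,k\}$ merge into $(a_{ik}+\varepsilon a_{jk})x_ix_k$. The terms $a_{kl}x_kx_l$ with $\{k,l\}$ disjoint from $\{i,j\}$ stay. This is $\varepsilon a_{ij}$ plus a quadratic form of the same type in $n-1$ variables. Its squared norm is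
$$\sum_{k\ne i,j}(a_{ik}+\varepsilon a_{jk})^2+\sum_{\substack{k<l\\ k,l\notin\{i,j\}}}a_{kl}^2=\sigma^2-a_{ij}^2+2\varepsilon\sum_{k\ne i,j}a_{ik}a_{jk},$$
because all squares except $a_{ij}^2$ appear exactly once. In $q_{ij}$ the terms $k=i,j$ vanish as $a_{ii}=a_{jj}=0$, so the last sum is $q_{ij}$. Apply (2) to this form; restricting $x$ can only lower the maximum. $\square$

If for every $a$ some pair and sign make the right side of (3) at least $\sigma/\sqrt3$, the induction closes. The first pair to try is the heaviest one, with $\varepsilon=\operatorname{sgn}a_{ij}$, so that the constant is as large as possible. Here is where that stops. Take $n=4$ and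
$$a_{12}=-1,\qquad a_{13}=a_{23}=a_{14}=a_{24}=-\tfrac9{10},\qquad a_{34}=0 .$$
Then $\sigma^2=1+4\cdot\frac{81}{100}=4.24$ and $\sigma/\sqrt3\approx1.189$. For the heaviest pair $\{1,2\}$ we have $q_{12}=2\cdot0.81=1.62$. With $\varepsilon=-1$ the squared norm after contraction is $4.24-1-3.24=0$ (every merged coefficient cancels), and (3) gives only $M\ge1$. With $\varepsilon=+1$ it gives only $M\ge-1+\sqrt{6.48/3}\approx0.47$. Neither reaches $1.189$. The lighter pair $\{1,3\}$ does succeed: $q_{13}=a_{12}a_{32}=0.9$, and $\varepsilon=-1$ gives $M\ge0.9+\sqrt{(4.24-0.81-1.8)/3}\approx1.64$.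

So contraction can win, but the winning pair is not visible from the sizes of the entries. The loss comes from triangles on $\{i,j\}$ with negative product, which make $a_{ij}q_{ij}$ very negative.

The way around this is not to choose a pair. Suppose that *every* pair fails. That gives one inequality per pair. Add them, with pair $\{i,j\}$ weighted by $|a_{ij}|$, so that the right-hand sides add up to a multiple of $\sum a_{ij}^2=1$. Then show that the left-hand sides cannot be that large: every edge is light by Lemma A, every row is light by Lemma C, and these two facts are exactly what is needed.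

## Adding the failed contractions with weights $|a_{ij}|$

We prove (2) by induction on $n$. For $n=2$, $M=|a_{12}|=\sigma\ge\sigma/\sqrt3$. Let $n\ge3$ and assume (2) for $n-1$ variables. Let $a\ne0$ with $\sigma=1$, and suppose
$$M\le\tfrac1{\sqrt3}.$$
We shall show that then $M=\frac1{\sqrt3}$. This proves (2), since otherwise $M>\frac1{\sqrt3}$ already. The weak inequality in the hypothesis lets the same computation handle the equality case later.

**Step 1. Light edges and light rows.** This step records what Lemmas A and C say under our hypothesis: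
$$a_{ij}^2\le M^2\le\tfrac13\quad(i\ne j),\qquad r_i^2\le2M^2\le\tfrac23\quad\text{for all }i. \tag{4}$$
Also $\sum_ir_i^2=2$.

**Step 2. What a failed contraction says.** This step turns (3) into a polynomial inequality for each pair. From (3) and $M\le1/\sqrt3$,
$$\sqrt{1-a_{ij}^2+2\varepsilon q_{ij}}\ \le\ 1-\sqrt3\,\varepsilon a_{ij}.$$
The right side is nonnegative because $|a_{ij}|\le1/\sqrt3$. So we may square:
$$1-a_{ij}^2+2\varepsilon q_{ij}\le1-2\sqrt3\,\varepsilon a_{ij}+3a_{ij}^2,\qquad\text{i.e.}\qquad \varepsilon q_{ij}\le-\sqrt3\,\varepsilon a_{ij}+2a_{ij}^2 .$$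
If $a_{ij}\ne0$, take $\varepsilon=\operatorname{sgn}a_{ij}$ and multiply by $|a_{ij}|$ to get $a_{ij}q_{ij}\le-\sqrt3\,a_{ij}^2+2|a_{ij}|^3$. If $a_{ij}=0$ this reads $0\le0$. Hence, for all $i\ne j$,
$$-a_{ij}q_{ij}+2|a_{ij}|^3\ \ge\ \sqrt3\,a_{ij}^2 . \tag{5}$$

**Step 3. Summation.** This step replaces the many inequalities by one, free of signs. Put $b_{ij}=|a_{ij}|$ and $p_{ij}=\sum_kb_{ik}b_{jk}$, so $p_{ij}\ge|q_{ij}|$. Summing (5) over $i<j$ and using $\sum_{i<j}a_{ij}^2=1$,
$$\Psi:=\sum_{i<j}b_{ij}\big(p_{ij}+2b_{ij}^2\big)\ \ge\ \sqrt3 . \tag{6}$$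

We now aim at $\Psi\le\sqrt3$. In the extremal triangle, with three entries $b=1/\sqrt3$, each edge has $p=\frac13$ and $p+2b^2=1$, so $\Psi=3\cdot\frac1{\sqrt3}=\sqrt3$. Every inequality we use must therefore be an equality for the triangle.

**Step 4. Cauchy–Schwarz over the pairs.** This step uses $\sum_{i<j}b_{ij}^2=1$ to remove the odd powers:
$$\Psi^2\ \le\ \sum_{i<j}\big(p_{ij}+2b_{ij}^2\big)^2=\sum_{i<j}p_{ij}^2+4\sum_{i<j}b_{ij}^2p_{ij}+4\sum_{i<j}b_{ij}^4 . \tag{7}$$
Nothing is lost for the triangle: on its edges $b_{ij}$ and $p_{ij}+2b_{ij}^2$ are both constant, and off its edges both vanish.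

**Step 5. The three sums.** This step bounds them through two quantities only,
$$R=\sum_ir_i^4,\qquad Q=\sum_{i<j}b_{ij}^4 .$$

*First sum.* Only $k\ne i,j$ contributes to $p_{ij}$, and $\sum_{k\ne i,j}b_{ik}^2=r_i^2-b_{ij}^2$. By Cauchy–Schwarz,
$$p_{ij}^2\le(r_i^2-b_{ij}^2)(r_j^2-b_{ij}^2)=r_i^2r_j^2-b_{ij}^2(r_i^2+r_j^2)+b_{ij}^4 .$$
Now $\sum_{i<j}r_i^2r_j^2=\frac12\big((\sum_ir_i^2)^2-R\big)=2-\frac R2$. Also $\sum_{i<j}b_{ij}^2(r_i^2+r_j^2)=\sum_ir_i^2\sum_jb_{ij}^2=\sum_ir_i^4=R$. Therefore
$$\sum_{i<j}p_{ij}^2\ \le\ 2-\tfrac32R+Q .$$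

*Second sum.* Use $b_{ik}b_{jk}\le\frac12(b_{ik}^2+b_{jk}^2)$:
$$4\sum_{i<j}b_{ij}^2p_{ij}\ \le\ 2\sum_{i<j}\ \sum_{k\ne i,j}b_{ij}^2\big(b_{ik}^2+b_{jk}^2\big)=2\sum_i\sum_{j\ne i}b_{ij}^2\sum_{k\ne i,j}b_{ik}^2 .$$
(In the last equality, each unordered pair with the two summands becomes the two ordered pairs $(i,j)$ and $(j,i)$.) The inner sum is $r_i^2-b_{ij}^2$, so the right side equals
$$2\sum_i\Big(r_i^4-\sum_jb_{ij}^4\Big)=2R-4Q,$$
since $\sum_i\sum_jb_{ij}^4=2Q$.

*Third sum.* It equals $4Q$.

Adding up, $2-\frac32R+Q+2R-4Q+4Q=2+\frac12R+Q$, so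
$$\Psi^2\ \le\ 2+\tfrac12R+Q . \tag{8}$$

**Step 6. Inserting the light rows and light edges.** This step uses (4) to bound $R$ and $Q$:
$$R\le2M^2\sum_ir_i^2=4M^2\le\tfrac43,\qquad Q\le M^2\sum_{i<j}b_{ij}^2=M^2\le\tfrac13 . \tag{9}$$
Hence $\Psi^2\le2+\frac23+\frac13=3$.

**Step 7. Conclusion.** If $M<\frac1{\sqrt3}$, then (9) gives $R\le4M^2<\frac43$, so $\Psi^2<3$ by (8), contradicting (6). So $M=\frac1{\sqrt3}$. This proves (2) for $n$ variables and completes the induction. **Theorem 1 is proved.** $\blacksquare$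

**Remark (a bound for $R$ without Lemma C).** Write $w_e=b_e^2$ for an edge $e=\{i,j\}$, so $\sum_ew_e=1$ and $r_i^2=\sum_{e\ni i}w_e$. Expand the squares in $R=\sum_i\big(\sum_{e\ni i}w_e\big)^2$. Each $w_e^2$ occurs twice, once per endpoint. Two distinct edges share at most one node. So
$$R=2Q+2\sum_{\substack{\{e,e'\}\ \text{distinct,}\\ \text{sharing a node}}}w_ew_{e'}\ \le\ 2Q+\Big(\Big(\sum_ew_e\Big)^2-\sum_ew_e^2\Big)=1+Q .$$
Together with $Q\le M^2$ from Lemma A this gives $\Psi^2\le\frac52+\frac32Q\le\frac52+\frac32M^2$. This is again at most $3$, and strictly less if $M<1/\sqrt3$. So Step 7 can also be reached from Lemma A alone. In the next section we keep Lemma C, which makes the equality case very short.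

## Tight rows force a negative triangle

We prove Theorem 2 in terms of $a=-c$: for $a\ne0$, $M(a)=\sigma/\sqrt3$ iff $a$ is supported on a triangle $\{ij,ik,jk\}$ with three entries of equal absolute value and $a_{ij}a_{ik}a_{jk}<0$.

**Step 1. Equality forces the triangle.** For $n=2$ and $a\ne0$ we have $M=\sigma>\sigma/\sqrt3$, so equality never occurs, in agreement with the statement. Let $n\ge3$, $\sigma=1$ and $M=\frac1{\sqrt3}$. The hypothesis $M\le\frac1{\sqrt3}$ of the previous section holds, and so does (2) for $n-1$ variables. Hence (4)–(9) are all valid, and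
$$3\le\Psi^2\le2+\tfrac12R+Q\le2+\tfrac23+\tfrac13=3 .$$
So $R=\frac43$. As $\sum_ir_i^2=2$, this says
$$\sum_ir_i^2\Big(\tfrac23-r_i^2\Big)=\tfrac43-R=0,$$
and every term is nonnegative by (4). So each $r_i^2$ is $0$ or $\frac23$. Since they sum to $2$, exactly three rows, say $i,j,k$, are nonzero. An entry $a_{uv}\ne0$ makes both rows $u$ and $v$ nonzero, so $a$ is supported on $\{ij,ik,jk\}$. The three row equations
$$a_{ij}^2+a_{ik}^2=a_{ij}^2+a_{jk}^2=a_{ik}^2+a_{jk}^2=\tfrac23$$
give $a_{ij}^2=a_{ik}^2=a_{jk}^2=\frac13$.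

**Step 2. The sign of the product.** Suppose $a_{ij}a_{ik}a_{jk}>0$. Choose $x_i=1$, $x_j=\operatorname{sgn}a_{ij}$, $x_k=\operatorname{sgn}a_{ik}$. Then $x_jx_k=\operatorname{sgn}(a_{ij}a_{ik})=\operatorname{sgn}a_{jk}$, so all three terms of $f$ are positive, and $M\ge3\cdot\frac1{\sqrt3}=\sqrt3>\frac1{\sqrt3}$, a contradiction. So $a_{ij}a_{ik}a_{jk}<0$, i.e. $c_{ij}c_{ik}c_{jk}>0$.

**Step 3. The converse.** Let $a$ be supported on a triangle with entries of absolute value $\tau>0$ and negative product. For every $x$, $f(x)$ is a sum of three terms $\pm\tau$ with negative product, so one or three of them are negative, and $f(x)\in\{\tau,-3\tau\}$. By Lemma A, $M\ge\tau$. So $M=\tau$. Since $\sigma=\sqrt3\,\tau$, we get $M=\sigma/\sqrt3$.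

Such $a$ exist for every $n\ge3$, so the constant in Theorem 1 cannot be increased for any $n\ge3$. **Theorem 2 is proved.** $\blacksquare$

## The largest ball in the cut polytope

Inequality (2) compares a maximum of linear functionals with a norm, so it has a geometric meaning. Consider the polytope
$$\mathrm{CUT}_n=\mathrm{conv}\{(x_ix_j)_{i<j}:x\in\{\pm1\}^n\}\subset\mathbb R^{\binom n2}.$$
For $n=3$, with coordinates ordered $12,13,23$, it is the tetrahedron with vertices $(1,1,1),(1,-1,-1),(-1,1,-1),(-1,-1,1)$.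

The **support function** of a compact convex set $K$ is $h(a)=\max_{y\in K}\langle a,y\rangle$. A **supporting hyperplane** of $K$ with outer normal $a\ne0$ is $\{y:\langle a,y\rangle=h(a)\}$. For the tetrahedron and $a=(-1,-1,-1)$, the four vertices give the values $-3,1,1,1$. So $h(a)=1$, and $-y_{12}-y_{13}-y_{23}=1$ is the facet hyperplane through three vertices. Its distance from $0$ is $1/\sqrt3$.

**Theorem 3.** Let $n\ge3$. The Euclidean ball of radius $1/\sqrt3$ about $0$ is contained in $\mathrm{CUT}_n$. No larger ball, with any center, is contained in $\mathrm{CUT}_n$, and $0$ is the only possible center of a contained ball of radius $1/\sqrt3$. A hyperplane supporting $\mathrm{CUT}_n$ has distance exactly $1/\sqrt3$ from $0$ if and only if it is a triangle hyperplane $\sum_{e\in\{ij,ik,jk\}}t_ey_e=1$ with $t\in\{\pm1\}^3$, $t_{ij}t_{ik}t_{jk}=-1$; every other supporting hyperplane is strictly farther from $0$.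

**Step 1. The ball about $0$.** This step translates (2). A linear functional attains its maximum over a polytope at a vertex, so the support function of $\mathrm{CUT}_n$ is $h(a)=\max_x\sum_{i<j}a_{ij}x_ix_j=M(a)$. By the separation theorem, a compact convex set with support function $h$ is $\bigcap_a\{y:\langle a,y\rangle\le h(a)\}$. The maximum of $\langle a,\cdot\rangle$ over the ball $B(y_0,\rho)$ is $\langle a,y_0\rangle+\rho\|a\|$. Hence
$$B(y_0,\rho)\subseteq\mathrm{CUT}_n\iff M(a)\ge\langle a,y_0\rangle+\rho\|a\|\ \text{ for all }a. \tag{10}$$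
With $y_0=0$ and $\rho=1/\sqrt3$ the right side is (2).

**Step 2. No larger ball, and only one center.** The idea is to test (10) on the four facet normals of a tetrahedron. Let $B(y_0,\rho)\subseteq\mathrm{CUT}_n$. Fix a triple of nodes, and let $t^1,\dots,t^4$ be the vectors
$$(-1,-1,-1),\quad(-1,1,1),\quad(1,-1,1),\quad(1,1,-1)$$
on its three edges, extended by $0$. Each has negative product and entries of absolute value $1$, so $M(t^s)=1$ by Step 3 of the previous section. Moreover $\|t^s\|=\sqrt3$ and $\sum_st^s=0$. The $t^s$ span the three coordinates of the triple: the sum of any two of $t^2,t^3,t^4$ is twice a unit vector, e.g. $t^2+t^3=(0,0,2)$. By (10),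
$$1\ge\langle t^s,y_0\rangle+\sqrt3\,\rho\qquad(s=1,\dots,4).$$
Adding the four gives $4\ge4\sqrt3\,\rho$, so $\rho\le1/\sqrt3$. If $\rho=1/\sqrt3$, each inequality says $\langle t^s,y_0\rangle\le0$. The four numbers sum to $0$, so all vanish. By spanning, $y_0$ vanishes on the three edges of the triple. Every edge lies in a triple since $n\ge3$, so $y_0=0$.

**Step 3. Distances of supporting hyperplanes.** The supporting hyperplane with outer normal $a\ne0$ is $\{y:\langle a,y\rangle=M(a)\}$. By (2), $M(a)>0$, so its distance from $0$ is $M(a)/\|a\|\ge1/\sqrt3$. Equality means $M(a)=\|a\|/\sqrt3$. By Theorem 2 this happens exactly when $a=\tau t$ with $\tau>0$ and $t$ a $\pm1$ vector on a triangle, extended by $0$, with product $-1$. In that case $M(a)=\tau$, and dividing the equation by $\tau$ gives $\sum_et_ey_e=1$. So the hyperplanes at distance $1/\sqrt3$ are exactly the triangle hyperplanes, and all others are strictly farther. **Theorem 3 is proved.** $\blacksquare$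

## Polynomials of degree at most 2 on the cube

The forms $f$ have no linear terms. One additional variable takes care of these.

**Corollary 4.** If $F:\{\pm1\}^m\to\mathbb R$ is a polynomial of degree at most $2$, then under the uniform measure
$$\max F\ \ge\ \mathbb EF+\frac1{\sqrt3}\sqrt{\mathrm{Var}\,F}.$$
The constant is sharp for every $m\ge2$.

*Proof.* On the cube $x_i^2=1$, so we can write $F=\mathbb EF+\sum_ih_ix_i+\sum_{i<j}a_{ij}x_ix_j$. On $\{\pm1\}^{m+1}$ put
$$f(x_0,x)=\sum_ih_i\,x_0x_i+\sum_{i<j}a_{ij}\,x_ix_j .$$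
Since $x_0^2=1$, we have $f(x_0,x)=F(x_0x)-\mathbb EF$, where $x_0x=(x_0x_1,\dots,x_0x_m)$. As $(x_0,x)$ varies, $x_0x$ runs over all of $\{\pm1\}^m$, so $\max f=\max F-\mathbb EF$. The squared norm of the coefficients of $f$ is $\sum_ih_i^2+\sum_{i<j}a_{ij}^2=\mathrm{Var}\,F$ by Parseval. Now apply (2) to $f$ with $n=m+1\ge2$.

For sharpness take $F=-(x_1+x_2+x_1x_2)$, which is defined for every $m\ge2$. Then $\mathbb EF=0$ and $\mathrm{Var}\,F=3$. Its value is $-3$ at $x_1=x_2=1$ and $1$ at the other three choices of $(x_1,x_2)$. So $\max F=1=\frac1{\sqrt3}\sqrt3$. Its form $f$ is the triangle on the nodes $0,1,2$ with all entries $-1$. $\square$
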